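# Persistence of integrated random walks attracted to a stable law

## 1. The scale of a state

Let $(U_i)_{i\ge1}$ be i.i.d. real random variables, $X_n=\sum_{i=1}^nU_i$ the random walk, and $\zeta_n=\sum_{k=1}^nX_k$ the integrated walk, $\zeta_0=0$. Think of $X$ as a velocity and $\zeta$ as a position. The position alone is not Markov, but the pair (position, velocity) is: started from the state $(z,x)$, it is at time $k$ in the state
$$(z+kx+\zeta_k,\;x+X_k).$$

Suppose that $X_n$ is typically of size $a(n)$, where $a:[1,\infty)\to(0,\infty)$ is continuous, nondecreasing and tends to $\infty$. Then $\zeta_n$ is typically of size $na(n)$, and $(na(n),a(n))$ is a typical large state at time $n$. The proof turns on measuring every state against these.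

**Definition (scale of a state).** For $z\ge0$ and $x\in\mathbb R$,
$$\tau(z,x):=\min\{v\ge1:\ z\le va(v)\ \text{and}\ x\le a(v)\}.$$

The minimum exists because $a$ is continuous and tends to $\infty$. Since $va(v)$ and $a(v)$ are nondecreasing, for every $v\ge1$
$$\tau(z,x)\le v\iff z\le va(v)\ \text{and}\ x\le a(v).\tag{1}$$

**Example.** For the simple random walk ($U=\pm1$ with probability $\frac12$ each) take $a(v)=\sqrt v$. Then $\tau(z,x)=\max(1,z^{2/3},x^2)$ for $x\ge0$, and the $x^2$ term drops out for $x<0$. After four steps $++++$ the state is $(10,4)$, with scale $\max(10^{2/3},16)=16$. After $+-+-$ it is $(2,0)$, with scale $2^{2/3}$. After $+--+$ it is $(0,0)$, with scale $1$. So at a given time the scale can be far above or far below that time.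

Write $a_n=a(n)$ and
$$T^{z,x}:=\inf\{k\ge1:\ z+kx+\zeta_k<0\},\qquad T_0:=T^{0,0},\qquad T^{(n)}:=T^{na_n,a_n}.$$
These are the times at which the position first becomes negative. Clearly $T^{z,x}$ is nondecreasing in $z$ and in $x$; we call this *monotonicity*. For an integer $n_0\ge1$ put
$$F(s):=\sup_{n\in\mathbb N,\ n\ge n_0}P(T^{(n)}>sn),\qquad s>0.\tag{2}$$

These objects are meant to transfer information about a continuous-time limit to the walk. For fixed $K$, a limit theorem controls $P(T^{(n)}>Kn)$ as $n\to\infty$. To go further in time we restart at time $Kn$. A survivor is then in some state $(z',x')$, and by (1) and monotonicity it lives no longer than a standard state $(n'a_{n'},a_{n'})$ with $n'=\lceil\tau(z',x')\rceil$. This gives a recursive inequality for $F$. The work will be to show that survivors do not have too large a scale.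

## 2. Integrated walks and strictly stable limits

How fast does $P(T_0>n)$, the probability that the integrated walk stays nonnegative up to time $n$, decay? We say that $(\zeta_n)$ has **persistence exponent** $\theta$ if $P(T_0>n)=n^{-\theta+o(1)}$ as $n\to\infty$.

For the simple random walk the first values can be counted by hand. The first step must be $+$, so $P(T_0>1)=\frac12$. Then $\zeta_2\ge1$ automatically, and the worst continuation $+--$ has $\zeta_3=1+0-1=0$, so $P(T_0>3)=\frac12$. Among the eight four-step paths that begin with $+$, only $+---$ fails, with $\zeta_4=0-2<0$. So $P(T_0>4)=\frac7{16}$. The decay is slow, because a negative velocity takes time to use up the accumulated position.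

A random variable $X_1$ is *strictly $\alpha$-stable*, $\alpha\in(0,2]$, if for every $n$ the sum of $n$ independent copies has the law of $n^{1/\alpha}X_1$. The corresponding Lévy process $(X_t)_{t\ge0}$ has characteristic exponent $\psi$, $E e^{i\lambda X_t}=e^{t\psi(\lambda)}$, with $\psi(c\lambda)=c^\alpha\psi(\lambda)$ for $c>0$, so $X_t$ has the law of $t^{1/\alpha}X_1$. Hence $P(X_t>0)$ does not depend on $t$. We write it $1-\varrho$ and call it the *positivity parameter*. For Brownian motion, or any symmetric law, $\varrho=\frac12$. For $\alpha\in(1,2)$ the extreme values of $\varrho$ are $1-\frac1\alpha$ and $\frac1\alpha$, attained by the two totally asymmetric laws.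

**Quoted facts.**

* (a) If the $U_i$ are centered with finite, strictly positive variance, then $P(T_0>n)\sim c_0n^{-1/4}$ for some constant $c_0>0$; in particular $P(T_0>n)\asymp n^{-1/4}$.
* (b) Let $(X_t)$ be a strictly $\alpha$-stable Lévy process started at $0$, $\alpha\in(0,2]$, $P(X_t>0)=1-\varrho$, $\varrho\in(0,1)$. Let $\zeta_t=\int_0^tX_s\,ds$ and $T_z=\inf\{t>0:\zeta_t<z\}$. For fixed $z<0$, $P(T_z>t)=t^{-\theta+o(1)}$ as $t\to\infty$, with
$$\theta=\frac{\varrho}{1+\alpha(1-\varrho)}.\tag{3}$$
* (c) For certain asymptotically totally asymmetric $\alpha$-stable walks with $\alpha\in(1,2)$ (for instance suitable skip-free centered walks) whose limit has $\varrho=1-\frac1\alpha$, the persistence exponent is $\frac{\alpha-1}{2\alpha}$.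

Only (b) will be used. Some values of (3): Brownian motion gives $\frac{1/2}{1+1}=\frac14$, in agreement with (a). A symmetric law gives $\frac{1}{2+\alpha}$, so $\frac13$ for the symmetric Cauchy law. At $\varrho=1-\frac1\alpha$ we get $\frac{1-1/\alpha}{1+1}=\frac{\alpha-1}{2\alpha}$, in agreement with (c). Since $\theta=\varrho/(1+\alpha-\alpha\varrho)$ has derivative $(1+\alpha)/(1+\alpha-\alpha\varrho)^2>0$ in $\varrho$, it increases strictly from $0$ to $1$. In particular $0<\theta<1$ for $\varrho\in(0,1)$.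

The question, posed in "Topics In Random Walks" (https://www.math.univ-paris13.fr/~quentin.berger/documents/MAS2022.pdf), is whether (3) is the persistence exponent of $(\zeta_n)$ for *every* walk (centered when $\alpha>1$) in the domain of attraction of a strictly $\alpha$-stable law, with $\lim_nP(X_n>0)=1-\varrho\in(0,1)$. It is.

**Assumption.** There are $a_n>0$ with $X_n/a_n\Rightarrow X_1$, where $(X_t)$ is a nondegenerate strictly $\alpha$-stable Lévy process, $\alpha\in(0,2]$, $P(X_1>0)=1-\varrho$, $\varrho\in(0,1)$.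

**Theorem 1.** Under this assumption, $P(T_0>n)=n^{-\theta+o(1)}$ with $\theta=\dfrac{\varrho}{1+\alpha(1-\varrho)}$.

**The assumption covers the question.** For $\alpha<1$ no centering is needed in the stable limit theorem, and for $\alpha>1$ one centers by the mean, which is $0$. Stable laws have no atoms, so $P(X_n>0)\to P(X_1>0)$. For $\alpha=1$ suppose $(X_n-b_n)/a_n\Rightarrow Y$ with $Y$ nondegenerate $1$-stable and $P(X_n>0)\to1-\varrho\in(0,1)$. The distribution function of $Y$ is continuous and strictly increasing on $\mathbb R$. By continuity the convergence of distribution functions is uniform, so $P(Y>-b_n/a_n)\to1-\varrho$. By strict monotonicity $b_n/a_n$ converges to a finite $c$. Hence $X_n/a_n\Rightarrow Y+c$, which is strictly stable as a limit of uncentered normalized i.i.d. sums.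

## 3. Norming function, positive association, functional limit

**The norming function.** We first arrange that $a$ has the properties used in Section 1. Comparing $X_{\lfloor nt\rfloor}/a_n\Rightarrow X_t\overset d=t^{1/\alpha}X_1$ with $X_{\lfloor nt\rfloor}/a_{\lfloor nt\rfloor}\Rightarrow X_1$, convergence of types gives $a_{\lfloor nt\rfloor}/a_n\to t^{1/\alpha}$. That is, $(a_n)$ is *regularly varying* of index $1/\alpha$ (examples: $n^{1/\alpha}$, $n^{1/\alpha}\log (n+1)$). Hence $\max_{k\le n}a_k\sim a_n$ (Bingham–Goldie–Teugels (BGT), Thm 1.5.3). We replace $a_n$ by this maximum, which does not affect the assumption, and interpolate linearly. Then $a_n=a(n)$ with $a:[1,\infty)\to(0,\infty)$ continuous, nondecreasing and regularly varying of index $1/\alpha$.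

Fix $q>\alpha$ once and for all. There is $c\in(0,1]$ with
$$\frac{a(v)}{a(w)}\ge c\Big(\frac vw\Big)^{1/q},\qquad v\ge w\ge1.\tag{4}$$
Indeed $1/q<1/\alpha$, so Potter's bounds (BGT, Thm 1.5.6) give $x_*\ge1$ with $a(v)/a(w)\ge\frac12(v/w)^{1/q}$ for $v\ge w\ge x_*$. If $1\le w<x_*\le v$, then
$$\frac{a(v)}{a(w)}\ge \frac{a(v)}{a(x_*)}\ge\tfrac12(v/x_*)^{1/q}\ge\tfrac12x_*^{-1/q}(v/w)^{1/q}.$$
If $1\le w\le v<x_*$, then $a(v)/a(w)\ge1\ge x_*^{-1/q}(v/w)^{1/q}$. So $c=\frac12x_*^{-1/q}$ works. In particular $a(v)\to\infty$.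

**Harris inequality.** If $A,B$ are nondecreasing events depending on finitely many independent real variables, then $P(A\cap B)\ge P(A)P(B)$ (Esary–Proschan–Walkup 1967). All $X_k$ and $\zeta_k$ are nondecreasing in $(U_i)$. So, for instance, $\{T^{z,x}>k\}$ and $\{X_k\ge y\}$ are nondecreasing.

**Functional limit theorem.** The process $X^{(n)}_t:=X_{\lfloor nt\rfloor}/a_n$ converges in law to $X$ in $D[0,\infty)$ with the Skorokhod $J_1$ topology (Kallenberg, *Foundations of Modern Probability*, 2nd ed., Thm 16.14). Let $Z^{(n)}$ be the linear interpolation of $k/n\mapsto\zeta_k/(na_n)$. For integers $K\ge1$,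
$$\big(Z^{(n)}|_{[0,K]},X^{(n)}_K\big)\Rightarrow\big(\zeta|_{[0,K]},X_K\big)\quad\text{in }C[0,K]\times\mathbb R.\tag{5}$$
To see this, note that $X^{(n)}=X_i/a_n$ on $[\frac in,\frac{i+1}n)$. Hence $Z^{(n)}_t=\int_{1/n}^{t+1/n}X^{(n)}_s\,ds$ when $nt$ is an integer, and
$$\sup_{t\le K}\Big|Z^{(n)}_t-\int_0^tX^{(n)}_s\,ds\Big|\le\frac Cn\sup_{s\le K+1}|X^{(n)}_s|\to0\ \text{ in probability}$$
for an absolute constant $C$, the suprema being tight. Integration is continuous from $J_1$ to $C$: if $f_n\to f$ in $J_1$, then $f_n$ is bounded on compacts uniformly in $n$ and $f_n\to f$ off the countable set of jump times of $f$, so $\int_0^K|f_n-f|\to0$. Finally $X$ has a.s. no jump at $K$, so $f\mapsto f(K)$ is a.s. continuous at $X$.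

A piecewise linear function is nonnegative iff it is so at its nodes. So for $z\ge0$
$$\{T^{z,x}>Kn\}=\Big\{\frac z{na_n}+t\,\frac x{a_n}+Z^{(n)}_t\ge0\ \ \forall t\in[0,K]\Big\}.\tag{6}$$

**Support.** Since $\varrho\in(0,1)$, the law of $X_1$ is not one-sided. Being nondegenerate stable, it then has support $\mathbb R$ and no atoms. Moreover $\zeta_1=\int_0^1(1-s)\,dX_s$ has characteristic function $\exp\big(\int_0^1\psi(\lambda(1-s))ds\big)=\exp(\psi(\lambda)/(1+\alpha))$, so $\zeta_1\overset d=(1+\alpha)^{-1/\alpha}X_1$. In particular $P(\zeta_1>1)>0$, $P(\zeta_1>0)>0$ and $P(X_1>1)>0$.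

## 4. Continuous-time survival from $(1,0)$ and from $(1,1)$

The limit of $T^{na_n,0}$ involves the continuous process started at $(1,0)$, and that of $T^{(n)}$ the one started at $(1,1)$. This section extracts from (b) a lower bound for the first and an upper bound for the second.

**Lower bound from $(1,0)$.** For every $\varepsilon>0$ there is $c_\varepsilon>0$ with
$$P\Big(\inf_{s\le t}(1+\zeta_s)>0\Big)\ge P(T_{-1/2}>t)\ge c_\varepsilon t^{-\theta-\varepsilon},\qquad t\ge1.\tag{7}$$
The first inequality holds because $1+\zeta_s\ge\frac12$ on $[0,t]$ when $T_{-1/2}>t$. By (b), $P(T_{-1/2}>t)\ge t^{-\theta-\varepsilon}$ for $t\ge t_\varepsilon$ with some $t_\varepsilon\ge1$. For $1\le t\le t_\varepsilon$ it is at least $P(T_{-1/2}>t_\varepsilon)>0$.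

**Upper bound from $(1,1)$.** Let $u(t):=P(\inf_{s\le t}(1+s+\zeta_s)\ge0)$. For every $\varepsilon\in(0,\theta)$,
$$C_\varepsilon:=1\vee\sup_{t\ge1}t^{\theta-\varepsilon}u(t)<\infty.\tag{8}$$
The reason is that the process started from $(1,0)$ can reach, with positive probability and alive, a state at least $(1,1)$ at time $1$. Let
$$G=\Big\{\inf_{s\le1}(1+\zeta_s)\ge0,\ \zeta_1\ge0,\ X_1\ge1\Big\}.$$
*$P(G)>0$.* We go through the walk, where Harris is available. The conditions in $G$ are closed, so (5) and the portmanteau theorem give the first inequality below. The Harris inequality and then the portmanteau theorem for open sets give the second: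
$$P(G)\ge\limsup_nP\Big(\inf_{[0,1]}(1+Z^{(n)})\ge0,\,Z^{(n)}_1\ge0,\,X^{(n)}_1\ge1\Big)\ge P\Big(\inf_{[0,1]}(1+\zeta)>0\Big)P(\zeta_1>0)P(X_1>1)>0.$$
*Use of $G$.* On $G$, for $s\ge0$,
$$1+\zeta_{1+s}=(1+\zeta_1)+sX_1+\int_0^s(X_{1+v}-X_1)\,dv\ge1+s+\int_0^s(X_{1+v}-X_1)\,dv.$$
The last integral is independent of $G$ and is distributed, as a process in $s$, like $\zeta$. Therefore
$$P(G)\,u(t)\le P\Big(\inf_{s\le1+t}(1+\zeta_s)\ge0\Big)\le P(T_{-2}>1+t)=t^{-\theta+o(1)}.$$
Together with $u\le1$ this gives (8).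

## 5. The lower bound: multiplying over scales

Let $\varepsilon>0$. We show $P(T_0>N)\ge N^{-\theta-2\varepsilon+o(1)}$.

**Step 1 (one factor $K$).** We want survival up to $Kn$ from $(na_n,0)$, ending in a state at least $(Kn\,a_{Kn},0)$. By the Harris inequality,
$$P\big(T^{na_n,0}>Kn,\ na_n+\zeta_{Kn}\ge Kn\,a_{Kn},\ X_{Kn}\ge0\big)\ge P(T^{na_n,0}>Kn)\,P(\zeta_{Kn}\ge Kn\,a_{Kn})\,P(X_{Kn}\ge0).$$
As $n\to\infty$, consider the liminf of each factor on the right. The first has liminf at least $P(\inf_{[0,K]}(1+\zeta)>0)\ge c_\varepsilon K^{-\theta-\varepsilon}$, by (6), (5), (7). The second has liminf at least $P(\zeta_1>1)$, by (5) at scale $Kn$. The third has liminf at least $1-\varrho$. Put $b:=\frac12c_\varepsilon P(\zeta_1>1)(1-\varrho)>0$, which does not depend on $K$. Then the left side is at least $bK^{-\theta-\varepsilon}$ for all $n\ge n_0(K)$. Fix an integer $K\ge2$ with $b\ge K^{-\varepsilon}$ and set $n_0=n_0(K)$. The left side is then at least $K^{-(\theta+2\varepsilon)}$ for all $n\ge n_0$.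

**Step 2 (iteration).** On the event on the left, the state at time $Kn$ dominates $(Kn\,a_{Kn},0)$, the same kind of starting state at scale $Kn\ge n_0$. By the Markov property and monotonicity,
$$P(T^{na_n,0}>K^{j+1}n)\ge K^{-(\theta+2\varepsilon)}P(T^{Kna_{Kn},0}>K^j\cdot Kn).$$
So by induction $P(T^{na_n,0}>K^jn)\ge K^{-j(\theta+2\varepsilon)}$ for $n\ge n_0$, $j\ge1$. Given $s\ge1$, choose $j\ge1$ with $K^{j-1}\le s<K^j$; then
$$P(T^{na_n,0}>sn)\ge K^{-(\theta+2\varepsilon)}s^{-(\theta+2\varepsilon)},\qquad n\ge n_0,\ s\ge1.\tag{9}$$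

**Step 3 (from the origin).** It remains to get from $(0,0)$ to scale $n_0$ at a fixed cost. Since $P(X_n>0)>0$ for large $n$, there is $h>0$ with $p_h:=P(U_1>h)>0$. Choose $l$ with $hl(l+1)/2\ge n_0a_{n_0}$. If $U_1,\dots,U_l>h$, then $X_k>kh$ and $\zeta_k>hk(k+1)/2$ for $1\le k\le l$, so the walk is alive at time $l$ in a state dominating $(n_0a_{n_0},0)$. Hence for $N\ge n_0$, by (9),
$$P(T_0>N)\ge P(T_0>l+N)\ge p_h^{\,l}\,P(T^{n_0a_{n_0},0}>N)\ge p_h^{\,l}K^{-(\theta+2\varepsilon)}(N/n_0)^{-(\theta+2\varepsilon)}.$$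
Since $\varepsilon>0$ is arbitrary, $P(T_0>N)\ge N^{-\theta+o(1)}$.

## 6. A maximal inequality without moments

For the upper bound we must control how high the walk can climb. The increments may have very few moments. The next lemma uses only tightness of the maximum at every scale and the growth bound (4).

**Lemma 2.** There is $C$ such that for all integers $l\ge1$, reals $v\ge1$ and $\eta\in(0,1]$,
$$P\Big(\max_{k\le l}|X_k|>\eta\,a(v)\Big)\le C\,\frac{l}{\eta^qv}.\tag{10}$$

**Proof.** The variables $\max_{k\le n}|X_k|/a_n$, $n\ge1$, form a tight family: for large $n$ by the functional limit theorem, and the remaining ones are finitely many finite random variables. So there is $\lambda\ge\frac12$ with $P(\max_{k\le n}|X_k|>\lambda a_n)\le\frac12$ for all $n\ge1$.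

*Many short blocks inside one long one.* Let $w\ge l$ be real and $m=\lfloor w/l\rfloor\ge w/(2l)$. Suppose that for some $0\le j<m$ we have $\max_{k\le l}|X_{jl+k}-X_{jl}|>2\lambda a(w)$. Then $|X_{jl+k}|$ or $|X_{jl}|$ exceeds $\lambda a(w)$ for some $k\le l$, so $\max_{k\le ml}|X_k|>\lambda a(w)\ge\lambda a_{ml}$. This has probability at most $\frac12$. With $p=P(\max_{k\le l}|X_k|>2\lambda a(w))$, independence of the $m$ blocks gives $(1-p)^m\ge\frac12$. Since $1-p\le e^{-p}$, we get $p\le(\log2)/m\le2(\log2)\,l/w$.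

*Choice of $w$.* Given $\eta,v$, put $w=(c\eta/2\lambda)^qv\le v$. If $w<l$ and $C\ge(2\lambda/c)^q$, then $Cl/(\eta^qv)\ge l/w>1$ and (10) is trivial. If $w\ge l$, then (4) gives
$$\eta a(v)\ge\eta c(v/w)^{1/q}a(w)=\eta c\,\frac{2\lambda}{c\eta}\,a(w)=2\lambda a(w).$$
So the probability in (10) is at most $2(\log2)\,l/w=2(\log2)(2\lambda/c)^q\,l/(\eta^qv)$. $\square$

## 7. The upper bound, reduced to a moment of the survivors' scale

Fix $\gamma\in(0,\theta)$ and put $\varepsilon=(\theta-\gamma)/2$. We aim at $P(T_0>N)\le\text{const}\cdot N^{-\gamma}$. Constants $C_1,C_2,C_3$ below depend on $\gamma$ and the law of $U$ but **not** on $K$, which is always a power of two, $K=2^m$.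

**Step 1 (a fixed horizon).** This step records what the limit theorem gives. By (6), (5), closedness and (8), $\limsup_nP(T^{(n)}>2^in)\le u(2^i)\le C_\varepsilon2^{-i(\theta-\varepsilon)}$ for each $i$. Hence there is $n_0(K)\ge1$ with
$$P(T^{(n)}>2^in)\le2C_\varepsilon2^{-i(\theta-\varepsilon)},\qquad0\le i\le m,\ n\ge n_0(K).\tag{11}$$

**Step 2 (the scale at time $Kn$ is controlled by the maximal velocity).** Start from $(na_n,a_n)$, let $(z',x')$ be the state at time $Kn$ on $\{T^{(n)}>Kn\}$, and put
$$M_k:=\max_{0\le j\le k}(a_n+X_j),\qquad R:=\max\Big(2,\frac{\tau(z',x')}{Kn}\Big).$$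
Then $x'\le M_{Kn}$. Since $M_{Kn}\ge a_n$, also $0\le z'\le na_n+KnM_{Kn}\le2KnM_{Kn}$. If $M_{Kn}\le a(rKn)$ with $r\ge2$, then $z'\le2Kn\,a(rKn)\le rKn\,a(rKn)$ and $x'\le a(rKn)$, so $\tau(z',x')\le rKn$ by (1). Consequently, for $r\ge2$,
$$\{T^{(n)}>Kn,\ R>r\}\subset\{T^{(n)}>Kn,\ M_{Kn}>a(rKn)\}.\tag{12}$$

**Step 3 (recursive inequality).** Let $K\ge2$, $n_0=n_0(K)$ and $F$ as in (2). This step restarts the walk at time $Kn$. First, if $z\ge0$, $\tau(z,x)\le v$ and $v\ge n_0$, then with $n'=\lceil v\rceil$ we have $z\le n'a_{n'}$ and $x\le a_{n'}$. By monotonicity,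
$$P(T^{z,x}>t)\le P(T^{(n')}>t)\le F(t/\lceil v\rceil).\tag{13}$$
Now let $s\ge2K$ and $n\ge n_0$. Apply the Markov property at time $Kn$ and (13) with $v=RKn$, noting that $\tau(z',x')\le RKn$, $RKn\ge n_0$, $\lceil RKn\rceil\le2RKn$ and $s-K\ge s/2$. As $F$ is nonincreasing,
$$P(T^{(n)}>sn)\le E\Big[F\Big(\frac{s}{4RK}\Big);\,T^{(n)}>Kn\Big].\tag{14}$$

**Step 4 (closing the recursion).** Suppose we know that there are $K_1$ and $C_3$ with
$$E[R^\gamma;\,T^{(n)}>Kn]\le C_3K^{-(\theta-\varepsilon)}\qquad\text{for all }K=2^m\ge K_1,\ n\ge n_0(K).\tag{15}$$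
Fix $K=2^m\ge\max(2,K_1)$ with $4C_3K^{-(\theta-\gamma)/2}\le1$, and $n_0=n_0(K)$. We claim
$$F(s)\le As^{-\gamma}\ \text{ for all }s>0,\qquad A=(2K)^\gamma.$$
For $s\le2K$ this is trivial, as $F\le1$. Suppose it holds on $(0,S]$ with $S\ge2K$, and let $s\in(S,2S]$. Since $R\ge2$ and $K\ge2$, $s/(4RK)\le2S/16\le S$. So (14) and (15) give
$$F(s)\le As^{-\gamma}(4K)^\gamma\sup_{n\ge n_0}E[R^\gamma;T^{(n)}>Kn]\le As^{-\gamma}\cdot4C_3K^{\gamma-\theta+\varepsilon}=As^{-\gamma}\cdot4C_3K^{-(\theta-\gamma)/2}\le As^{-\gamma}.$$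
Doubling $S$ repeatedly proves the claim. By monotonicity $T_0\le T^{(n_0)}$, hence
$$P(T_0>N)\le F(N/n_0)\le A(N/n_0)^{-\gamma}.$$
As $\gamma<\theta$ was arbitrary, this gives $P(T_0>N)\le N^{-\theta+o(1)}$. With Section 5, Theorem 1 follows once (15) is proved.

## 8. Survival jointly with a high maximum

**What two separate bounds give.** In Section 5 the Harris inequality made the iteration easy, because survival and a high end state are positively correlated. Here the same correlation is against us. By (12) we need an upper bound on $P(T^{(n)}>Kn,\,M_{Kn}>a(rKn))$. Both events are nondecreasing, so Harris bounds this from *below* by the product of the probabilities.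

The direct attempt is to bound the joint probability by the smaller of the two. By (11), $P(T^{(n)}>Kn)\le2C_\varepsilon K^{-(\theta-\varepsilon)}$. For $K\ge(2/c)^q$ and $r\ge1$, (4) gives $a(rKn)\ge2a_n$, so $M_{Kn}>a(rKn)$ forces $\max_{k\le Kn}|X_k|>\frac12a(rKn)$, and Lemma 2 gives $P(M_{Kn}>a(rKn))\le2^qC/r$. Hence
$$P(T^{(n)}>Kn,\,M_{Kn}>a(rKn))\le C'\min\big(K^{-(\theta-\varepsilon)},\,r^{-1}\big).\tag{16}$$
Split $\int_2^\infty\gamma r^{\gamma-1}\min(K^{-(\theta-\varepsilon)},r^{-1})\,dr$ at $r=K^{\theta-\varepsilon}$. The resulting bound is $E[R^\gamma;T^{(n)}>Kn]\le C''K^{-(\theta-\varepsilon)(1-\gamma)}$. In Step 4 this is multiplied by $(4K)^\gamma$, so the recursion closes only if $\gamma<(\theta-\varepsilon)(1-\gamma)$. With $\varepsilon$ small this permits exactly $\gamma<\theta/(1+\theta)$. For the simple random walk that is $\frac15$ instead of $\frac14$. The argument is sound but gives the wrong exponent, and the loss is the minimum in (16). We need the *product* $K^{-(\theta-\varepsilon)}r^{-1}$.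

**Where the product comes from.** Look at the time at which the climb takes place, on dyadic intervals $(2^{-i-1}Kn,2^{-i}Kn]$. Survival up to the *beginning* of the interval is independent of the increments *in* it, so there the probabilities do multiply. An early interval (large $i$) makes survival cheaper by a factor $2^{i\theta}$, up to $\varepsilon$. But it has only $2^{-i}Kn$ steps in which to climb, which costs a factor $2^{-i}$. Since $\theta<1$, the second factor wins and the sum converges.

**Step 5 (joint bound).** Let $K_1:=(4/c)^q$. We claim that for $K=2^m\ge K_1$, $n\ge n_0(K)$ and $r\ge1$,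
$$P(T^{(n)}>Kn,\ M_{Kn}>a(rKn))\le C_2K^{-(\theta-\varepsilon)}r^{-1}.\tag{17}$$
Write $y=a(rKn)$ and $t_i=2^{-i}Kn$ for $0\le i\le m$, so $t_0=Kn$ and $t_m=n$. The required climb is distributed over the intervals, with a slowly decreasing share $\eta_i$ for each. Let
$$\delta=\frac{1-\theta}{2q},\qquad\eta_i=\kappa2^{-\delta i},\qquad\kappa\in(0,1]\text{ such that }\sum_{i\ge0}\eta_i\le\tfrac12,$$
and $y_0=y$, $y_{i+1}=y_i-\eta_iy$. Then $y_i\ge y/2$ for all $i$.

*Decomposition.* Suppose $M_{t_0}>y_0$. If $M_{t_m}\le y_m$, take the smallest $i$ with $M_{t_{i+1}}\le y_{i+1}$; then $0\le i<m$ and $M_{t_i}>y_i$. The level $y_i$ is exceeded at a time in $(t_{i+1},t_i]$, while $a_n+X_{t_{i+1}}\le y_{i+1}$. So $\max_{t_{i+1}<k\le t_i}(X_k-X_{t_{i+1}})>\eta_iy$. The only other possibility is $M_n>y_m\ge y/2$.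

*The intervals.* On $\{T^{(n)}>Kn\}$ we have $T^{(n)}>t_{i+1}=2^{m-i-1}n$. This event is independent of the $2^{-i-1}Kn$ increments in $(t_{i+1},t_i]$. By (11), and Lemma 2 with $l=2^{-i-1}Kn$, $v=rKn$, $\eta=\eta_i$,
$$P(T^{(n)}>Kn,M_{Kn}>y)\le\sum_{i=0}^{m-1}2C_\varepsilon(2^{-i-1}K)^{-(\theta-\varepsilon)}\,C\,\frac{2^{-i-1}Kn}{\eta_i^q\,rKn}+P(M_n>y/2).$$
Since $\eta_i^{-q}=\kappa^{-q}2^{q\delta i}$, the sum is at most
$$C_1K^{-(\theta-\varepsilon)}r^{-1}\sum_{i\ge0}2^{i(\theta-\varepsilon-1+q\delta)},$$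
which converges because $\theta-1+q\delta=-(1-\theta)/2<0$.

*The initial piece.* By (4), $y=a(rKn)\ge cK^{1/q}a_n\ge4a_n$. So $M_n>y/2$ forces $\max_{k\le n}|X_k|>y/2-a_n\ge y/4$. Lemma 2 with $l=n$, $v=rKn$, $\eta=\frac14$ bounds this by $4^qC/(rK)\le4^qC\,K^{-(\theta-\varepsilon)}r^{-1}$, since $\theta-\varepsilon<1$. This proves (17).

**Step 6 (the moment bound (15)).** Use $R^\gamma=2^\gamma+\int_2^R\gamma r^{\gamma-1}dr$, then (12), (11) with $i=m$, and (17). For $K=2^m\ge K_1$ and $n\ge n_0(K)$,
$$E[R^\gamma;T^{(n)}>Kn]\le2^\gamma P(T^{(n)}>Kn)+\int_2^\infty\gamma r^{\gamma-1}C_2K^{-(\theta-\varepsilon)}r^{-1}\,dr\le C_3K^{-(\theta-\varepsilon)}.$$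
The integral is finite because $\gamma<1$. This is (15), and Theorem 1 is proved. $\blacksquare$

## 9. Uniformity in the starting scale

The proof gives more than the exponent at the origin.

**Theorem 3 ($\alpha\in(0,2]$, $\varrho\in(0,1)$).** Under the assumption of Theorem 1, for every $\varepsilon>0$ there are $A,n_0$ such that for all integers $n\ge n_0$ and reals $s\ge1$,
$$A^{-1}s^{-\theta-\varepsilon}\le P(T^{na_n,0}>sn)\le P(T^{na_n,a_n}>sn)\le A\,s^{-\theta+\varepsilon}.$$
Also, $P(\zeta_1>0,\dots,\zeta_n>0)=n^{-\theta+o(1)}$.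

**Proof.** The lower bound is (9) with $\varepsilon/2$ in place of $\varepsilon$, and the middle inequality is monotonicity. If $\varepsilon\ge\theta$, the upper bound is trivial with $A\ge1$. If $\varepsilon<\theta$, it is the claim $F(s)\le As^{-\gamma}$ of Step 4 with $\gamma=\theta-\varepsilon$. Take the larger of the two values of $n_0$ and a common $A$.

For the last assertion, $P(\zeta_1>0,\dots,\zeta_n>0)\le P(T_0>n)$ gives the upper bound. For the lower bound choose $l$ in Step 3 of Section 5 with $hl(l+1)/2\ge n_0a_{n_0}+1$. Then $\zeta_1,\dots,\zeta_l>0$, and at time $l$ the state dominates $(n_0a_{n_0}+1,0)$. If the later increments are such that a path started from $(n_0a_{n_0},0)$ survives, then our path stays at $\zeta\ge1>0$. The estimate of Section 5 is unchanged. $\square$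

In particular, for $\alpha=2$ the exponent is $\frac14$ also for centered walks with infinite variance attracted to the normal law.

## 10. The endpoints $\varrho=0$ and $\varrho=1$

**Theorem 4.** For walks with $X_n/a_n\Rightarrow X_1$ nondegenerate strictly stable, the formula also holds for $\varrho=0$, where it reads $P(T_0>n)=n^{o(1)}$. It fails in general for $\varrho=1$: for each $\alpha\in(0,1)$ there is such a walk with $\varrho=1$ (formula value $\theta=1$) and $P(T_0>n)\le\exp(-c\,n^{1-\alpha})$ for some $c>0$ and all large $n$.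

**Proof.** *Case $\varrho=0$.* A nondegenerate strictly stable law with $P(X_1>0)=1$ has $\alpha<1$. Then $X$ is a subordinator and the support of $X_1$ is $[0,\infty)$. The limit (5) and the identity $\zeta_1\overset d=(1+\alpha)^{-1/\alpha}X_1$ hold as before, so $P(\zeta_1>1)>0$. Repeat Section 5 with $\theta=0$. In Step 1 the three factors have liminf at least $P(\inf_{[0,K]}(1+\zeta)>0)=1$, $P(\zeta_1>1)$ and $P(X_1>0)=1$. So with $b=\frac12P(\zeta_1>1)$ the left side is at least $b$ for $n\ge n_0(K)$. Fix $K\ge2$ with $b\ge K^{-\varepsilon}$. Step 2 gives $P(T^{na_n,0}>sn)\ge K^{-\varepsilon}s^{-\varepsilon}$ for $n\ge n_0$, $s\ge1$. Step 3 applies because $P(X_n>0)\to1$. So $P(T_0>N)\ge N^{-\varepsilon+o(1)}$ for every $\varepsilon>0$.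

*Case $\varrho=1$.* Take $P(U=1)=\frac12$ and $P(U<-x)=\frac12x^{-\alpha}$ for $x\ge1$. The $+1$ steps contribute at most $n=o(n^{1/\alpha})$ to $X_n$. The negative steps, divided by $n^{1/\alpha}$, converge to the negative of a stable variable supported on $[0,\infty)$. So $X_n/n^{1/\alpha}$ has this limit and $\varrho=1$.

We always have $X_j\le j$. Suppose $U_k<-4n$ for some $k\le n/2$. Then $X_j<-3n$ for $k\le j\le n$, so
$$\zeta_n\le\frac{k^2}2-3n(n-k+1)\le\frac{n^2}8-\frac{3n^2}2<0.$$
Hence $P(T_0>n)\le\big(1-\frac12(4n)^{-\alpha}\big)^{\lfloor n/2\rfloor}\le\exp\big(-\frac12(4n)^{-\alpha}\lfloor n/2\rfloor\big)$, which is at most $\exp(-cn^{1-\alpha})$ with $c=4^{-\alpha}/8$ for large $n$. $\square$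

## 11. The factor $n^{o(1)}$ cannot be improved

**Theorem 5.** Let $\alpha\in(0,2)$ and let $I$ be the set of admissible $\varrho\in(0,1)$: $I=(0,1)$ if $\alpha\le1$, $I=[1-\frac1\alpha,\frac1\alpha]$ if $\alpha>1$. Let $\varphi:\mathbb N\to[1,\infty)$ be any function with $\varphi(n)=n^{o(1)}$, and let $\varrho\in I$.

* (i) If $\varrho\ne\min I$ (no restriction if $\alpha\le1$), there is a walk as in Theorem 1 with $P(|U|>x)=x^{-\alpha}$, $x\ge1$, and $\limsup_nn^\theta P(T_0>n)/\varphi(n)=\infty$.
* (ii) If $\varrho\ne\max I$ (no restriction if $\alpha\le1$), there is one with $\liminf_n\varphi(n)\,n^\theta P(T_0>n)=0$.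

So, in contrast with (a), $P(T_0>n)\asymp n^{-\theta}$ fails in general, even in the domain of *normal* attraction (norming $n^{1/\alpha}$).

The plan is to build a law that looks, up to very distant levels $x_j$, like a law $Q_j$ with a slightly wrong parameter $\varrho_j\to\varrho$. Up to some time $N_j$ the walk then follows the exponent $\theta_j\ne\theta$, while in the limit the parameter is $\varrho$.

**Step 1 (a family of laws).** Let $P(|U|>x)=x^{-\alpha}$ for $x\ge1$ and, given $|U|=y$, let $U>0$ with probability $g(y)\in[0,1]$. The density of $|U|$ is $\alpha y^{-\alpha-1}$. We use the following classical facts (Gnedenko–Kolmogorov; Feller II, Ch. XVII; Zolotarev).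

*Case $\alpha\ne1$.* If $g(y)\to p$, and $EU=0$ when $\alpha>1$, then $P(U>x)\sim px^{-\alpha}$ in the sense that $x^\alpha P(U>x)\to p$, likewise $x^\alpha P(U<-x)\to1-p$, and $X_n/n^{1/\alpha}$ converges to a strictly stable law with
$$1-\varrho=\tfrac12+\tfrac1{\pi\alpha}\arctan\big((2p-1)\tan\tfrac{\pi\alpha}2\big).$$
For $\alpha<1$ the tangent is positive, and $p\mapsto\varrho$ is a continuous, strictly decreasing bijection from $(0,1)$ onto $I$. For $\alpha>1$ the tangent is negative, with $\arctan(\tan\frac{\pi\alpha}2)=\frac{\pi\alpha}2-\pi$. So $\varrho=1-\frac1\alpha$ at $p=0$, $\varrho=\frac1\alpha$ at $p=1$, and $p\mapsto\varrho$ is a continuous, strictly increasing bijection from $[0,1]$ onto $I$.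

*Case $\alpha=1$.* If $g(y)\to\frac12$ and
$$\mu(x):=E[U;|U|\le x]=\int_1^x(2g(y)-1)\frac{dy}y\to\mu\in\mathbb R,$$
then $X_n/n$ converges to the law with characteristic function $\exp(i\mu\lambda-\frac\pi2|\lambda|)$. This can be checked directly from $n\,E[e^{i\lambda U/n}-1]$. Its real part is $\int_{1/n}^\infty(\cos\lambda w-1)w^{-2}dw\to-\frac\pi2|\lambda|$. Its imaginary part is $n\int_1^\infty\sin(\lambda y/n)(2g(y)-1)y^{-2}dy$. On $[1,n]$ this equals $\lambda\mu(n)+O\big(|\lambda|^3n^{-2}\int_1^ny|2g(y)-1|dy\big)\to\lambda\mu$. On $[n,\infty)$ it is at most $\sup_{y\ge n}|2g(y)-1|\to0$. The limit is a Cauchy law with location $\mu$ and scale $\frac\pi2$, so $1-\varrho=\frac12+\frac1\pi\arctan\frac{2\mu}\pi$, and $\mu\mapsto\varrho$ is a strictly decreasing bijection from $\mathbb R$ onto $(0,1)$.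

**Step 2 (approximating parameters).** Let $p$ (resp. $\mu$) correspond to $\varrho$. For (i) we want $\varrho_j\to\varrho$ with $\varrho_j<\varrho$. Since $\theta$ is strictly increasing in $\varrho$, the corresponding exponents then satisfy $\theta_j<\theta$. For (ii) we want $\varrho_j>\varrho$, so $\theta_j>\theta$. For $j\ge0$ put
$$p_j=p+\sigma d2^{-j}\quad(\alpha\ne1),\qquad\mu_j=\mu+\sigma2^{-j}\quad(\alpha=1),$$
where $\sigma\in\{\pm1\}$ is the sign that moves $\varrho$ in the desired direction and $d>0$ is so small that $p+\frac32\sigma d\in[0,1]$. Such $d$ exists: for $\alpha<1$ we have $p\in(0,1)$, and for $\alpha>1$ the hypothesis $\varrho\ne\min I$ (resp. $\max I$) means $p\ne0$ (resp. $p\neq1$). Then $p_j$ lies strictly between $p$ and $p+\frac32\sigma d$, so $p_j\in(0,1)$, and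
$$2p_j-p_{j+1}=p+\tfrac32\sigma d2^{-j}\in[0,1].$$

**Step 3 (stage functions).** We build $g^{(j)}$ and $x_j\uparrow\infty$ such that $g^{(j+1)}=g^{(j)}$ on $[1,x_j)$, $g^{(j)}$ is constant near infinity, and the law $Q_j$ given by $g^{(j)}$ satisfies the conditions of Step 1 with parameter $\varrho_j$. Each $x_j$ is always taken beyond the point where the constancy of $g^{(j)}$ starts.

* $\alpha<1$: $g^{(0)}\equiv p_0$, and $g^{(j+1)}=p_{j+1}$ on $[x_j,\infty)$.
* $\alpha=1$: $g^{(j)}=\frac12$ near infinity. On $[x_j,x_j')$ put $2g^{(j+1)}-1=e_j\,\mathrm{sgn}(\mu_{j+1}-\mu_j)$, and $0$ on $[x_j',\infty)$, with $e_j=\frac1{j+2}$ and $x_j'=x_je^{|\mu_{j+1}-\mu_j|/e_j}$. Since $\int_{x_j}^{x_j'}e_j\frac{dy}y=|\mu_{j+1}-\mu_j|$, the function $\mu(\cdot)$ passes monotonically from $\mu_j$ to $\mu_{j+1}$. The same recipe from the value $0$ at $y=1$, with $\frac12$ in place of $e_j$ and target $\mu_0$, gives $g^{(0)}$.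
* $\alpha>1$: $g^{(j+1)}=2p_j-p_{j+1}$ on $[x_j,x_j')$ and $p_{j+1}$ on $[x_j',\infty)$, with $x_j'=2^{1/(\alpha-1)}x_j$. The mean must stay $0$. It is $\int_1^\infty(2g(y)-1)\alpha y^{-\alpha}dy$, and $(x_j')^{1-\alpha}=\frac12x_j^{1-\alpha}$, so it changes by
$$\tfrac{2\alpha}{\alpha-1}\big[-(p_{j+1}-p_j)(x_j^{1-\alpha}-x_j'^{\,1-\alpha})+(p_{j+1}-p_j)x_j'^{\,1-\alpha}\big]=0.$$
For $g^{(0)}$ take $p_0$ on $[b,\infty)$ and a constant $e\in(0,1)$ on $[1,b)$ with $(2e-1)(1-b^{1-\alpha})+(2p_0-1)b^{1-\alpha}=0$. This makes the mean $0$, and it is possible for $b$ large because then the required $2e-1$ is close to $0$.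

In all cases $Q_j(U>0)>0$, because $g^{(j)}$ is near infinity a constant in $(0,1)$. Hence $P_{Q_j}(T_0>N)\ge Q_j(U>0)^N>0$ for every $N$.

**Step 4 (choice of $N_j$ and $x_j$).** Given $g^{(j)}$, apply Theorem 1 to $Q_j$.

*For (i):* $N^\theta P_{Q_j}(T_0>N)/\varphi(N)=N^{\theta-\theta_j+o(1)}\to\infty$ as $N\to\infty$. Choose $N_j>N_{j-1}$ at which this quantity is at least $2j$.

*For (ii):* $\varphi(N)N^\theta P_{Q_j}(T_0>N)=N^{\theta-\theta_j+o(1)}\to0$. Choose $N_j>N_{j-1}$ at which this quantity is at most $1/(j+1)$.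

In both cases then choose $x_j\ge x_{j-1}+1$, large as required in Step 3, with
$$N_jx_j^{-\alpha}\le\tfrac12P_{Q_j}(T_0>N_j).\tag{18}$$

**Step 5 (the limit law).** Let $g=\lim_jg^{(j)}$, which exists since the values on $[1,x_j)$ no longer change after stage $j$, and let $Q$ be its law. We check that $Q$ has parameter $\varrho$. For $\alpha\neq1$ the values of $g$ far out are $p_j$ or, for $\alpha>1$, also $2p_j-p_{j+1}$, with $j\to\infty$; so $g(y)\to p$. For $\alpha=1$, $|2g-1|\le e_j$ beyond $x_j$, so $g\to\frac12$. Also, $\mu(x)$ lies between $\mu_j$ and $\mu_{j+1}$ for $x\in[x_j,x_{j+1}]$, so $\mu(x)\to\mu$. For $\alpha>1$, $E_QU=\int_1^\infty(2g(y)-1)\alpha y^{-\alpha}dy=0$ by dominated convergence, as $E_{Q_j}U=0$ for all $j$ and $\alpha y^{-\alpha}$ is integrable. By Step 1, $Q$ satisfies the assumption of Theorem 1 with the given $\varrho$.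

**Step 6 (comparison).** Since $g=g^{(j)}$ on $[1,x_j)$, an increment under $Q$ and one under $Q_j$ can be coupled, with the same $|U|$ and the same uniform variable deciding the sign, so that they differ only if $|U|\ge x_j$. This has probability $x_j^{-\alpha}$. By a union bound over $N_j$ steps and (18),
$$|P_Q(T_0>N_j)-P_{Q_j}(T_0>N_j)|\le N_jx_j^{-\alpha}\le\tfrac12P_{Q_j}(T_0>N_j).$$
In case (i) this gives $N_j^\theta P_Q(T_0>N_j)\ge j\,\varphi(N_j)$. In case (ii), $\varphi(N_j)N_j^\theta P_Q(T_0>N_j)\le\frac32\cdot\frac1{j+1}\le\frac2{j+1}$. Since $N_j\to\infty$, both assertions follow. $\square$
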